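# Which stable logics are first-order? Elementarity of stable and cofinal stable superintuitionistic logics

## 1. Forbidding a tree is a first-order condition

A frame for intuitionistic logic is a nonempty poset $X$. Formulas are evaluated as up-sets, with $\neg U=X\setminus{\downarrow}U$, where ${\downarrow}U$ is the down-set generated by $U$. Take the weak law of excluded middle $\neg p\vee\neg\neg p$ and a poset $X$ with a least element $\rho$. The formula fails on $X$ iff it fails at $\rho$ for some up-set $P$. That means $\rho\notin\neg P$, so some $y$ lies in $P$, and $\rho\notin\neg\neg P$, so some $z$ lies in $\neg P$. Such $y,z$ have no common upper bound, since it would lie in $P$ and in $\neg P$. Conversely, if $y,z$ have no common upper bound, put $P={\uparrow}y$; then $z\in\neg P$ and the formula fails at $\rho$.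

So a rooted $X$ refutes $\neg p\vee\neg\neg p$ iff two points have no common upper bound. There is another way to say this. Let the *2-fork* be the poset $\{r,a,b\}$ with $r<a$, $r<b$. For rooted $X$, two points lack a common upper bound iff there is an order-preserving map of $X$ onto the 2-fork. This is an instance of the following statement. A *finite tree* is a finite poset $F$ with a least element $r$ in which every ${\downarrow}e$ is a chain.

**Proposition 1.** Let $F$ be a finite tree and $X$ a poset. There is an order-preserving map of $X$ onto $F$ iff there are points $x_e\in X$ $(e\in F)$ such that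

1. $x_d\not\le x_e$ whenever $d\not\le e$;
2. $x_d$ and $x_e$ have no common upper bound whenever $d,e$ are incomparable.

*Proof.* Let $f:X\to F$ be order-preserving and onto, and choose $x_e\in f^{-1}(e)$. If $x_d\le x_e$, then $d\le e$. If $y\ge x_d,x_e$, then $d,e\in{\downarrow}f(y)$, which is a chain, so $d,e$ are comparable.

Conversely, let the points be given. For $x\in X$ put
$$D(x)=\{r\}\cup\{e\in F: x_d\le x\text{ for some }d\ge e\}.$$
This is a down-set of $F$. It is also a chain. Indeed, let $e,e'\in D(x)$ be different from $r$, with $x_d,x_{d'}\le x$, $d\ge e$, $d'\ge e'$. By 2, $d$ and $d'$ are comparable, say $d\le d'$. Then $e,e'\in{\downarrow}d'$, which is a chain. Put $g(x)=\max D(x)$. If $x\le y$, then $D(x)\subseteq D(y)$, so $g(x)\le g(y)$. Finally $g(x_e)=e$: we have $e\in D(x_e)$, and if $r\neq e'\in D(x_e)$, then $x_d\le x_e$ for some $d\ge e'$, so $d\le e$ by 1 and $e'\le e$. $\square$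

Conditions 1 and 2 form an $\exists\forall$-sentence in the language $\{\le\}$: "there are points $x_e$ such that no $y$ is …". For the 2-fork and a *rooted* $X$, two points $x_a,x_b$ without a common upper bound are enough: take $x_r=\rho$, and note that $x_a\le\rho$ would mean $x_a=\rho\le x_b$, so that $x_b$ would be a common upper bound (similarly for $x_b\le \rho$). Rootedness matters here: the two-element antichain has two points without a common upper bound, but two points cannot cover three.

So consider a logic whose rooted frames are exactly the rooted posets that do not map onto any member of some list of finite trees. Its frames are defined by first-order sentences, one for each tree in the list. The question of these notes is what changes in general. First, the forbidden posets $F$ need not be trees; then a point of $X$ lying above both $x_d$ and $x_e$ may have several possible images. Second, we shall also look at maps that satisfy a further condition, "cofinality". The first change turns out to be harmless and the second is not.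

## 2. Stable and cofinal stable logics

A *superintuitionistic (si) logic* is a set of formulas in $\{\wedge,\vee,\to,\bot\}$ (with $\neg p:=p\to\bot$, $\top:=\neg\bot$) that contains intuitionistic logic $\mathrm{IPC}$ and is closed under modus ponens and substitution. For a poset $X$ write ${\uparrow}x=\{y:x\le y\}$, and ${\uparrow}S$, ${\downarrow}S$ for the up-set and down-set generated by $S$. $\mathrm{Up}(X)$ is the Heyting algebra of up-sets of $X$, with
$$U\to V=X\setminus{\downarrow}(U\setminus V),\qquad \neg U=X\setminus{\downarrow}U .$$
A formula is valid in $X$ iff it is valid in $\mathrm{Up}(X)$. Frames are nonempty, $X$ is *rooted* if it has a least element, and $\mathrm{Log}(\cdot)$ denotes the set of valid formulas. We use these textbook facts.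

* Whether $y\ge x$ satisfies a formula depends only on ${\uparrow}x$; so $X\models\varphi$ iff ${\uparrow}x\models\varphi$ for all $x\in X$.
* Let $\pi:X\to X'$ be an onto p-morphism: order-preserving, onto, and whenever $\pi(y)\le u$, there is $z\ge y$ with $\pi(z)=u$. Then $X\models\varphi$ implies $X'\models\varphi$.
* Every finite Heyting algebra is isomorphic to $\mathrm{Up}(Y)$ for a finite poset $Y$. The prime filters of $\mathrm{Up}(Y)$, $Y$ finite, are the sets $\{U:e\in U\}$, $e\in Y$, each for a unique $e$. Prime filters are always proper.
* A finitely generated sublattice of a distributive lattice is finite.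

A Heyting algebra $A$ is *well-connected* if $a\vee b=1$ implies $a=1$ or $b=1$. For example, $\mathrm{Up}(X)$ is well-connected if $X$ is rooted, since an up-set that contains the root is $X$. For a set $\mathcal H$ of connectives, a Heyting algebra $B$ is an *$\mathcal H$-subalgebra* of $A$ if $B\subseteq A$ is closed under the operations in $\mathcal H$ as computed in $A$; the other operations of $B$ need not agree with those of $A$. For example, in $\mathrm{Up}$ of the 2-fork, $B=\{\emptyset,\{a\},X\}$ is a $\{\wedge,\vee,\bot,\top\}$-subalgebra. In $A$ we have $\neg\{a\}=\{b\}$; in the three-element chain $B$ we have $\neg\{a\}=\emptyset$. We write *p-subalgebra* for $\{\wedge,\vee,\neg,\top\}$-subalgebra; it contains $\bot=\neg\top$. If $B$ is a p-subalgebra of $A$, then $\neg_A b\in B$ is the largest element of $A$, hence of $B$, that is disjoint from $b$; so $\neg_B=\neg_A$ on $B$.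

**Definition.** An si logic $L$ is *stable* if whenever $A$ is a well-connected Heyting algebra validating $L$ and $B$ is a well-connected Heyting algebra that is a $\{\wedge,\vee,\bot,\top\}$-subalgebra of $A$, then $B$ validates $L$. It is *cofinal stable* if the same holds with p-subalgebras.

*Example.* Let $\mathrm{KC}=\mathrm{IPC}+\neg p\vee\neg\neg p$. A well-connected $A$ validates $\mathrm{KC}$ iff for each $a$ we have $\neg a=1$ or $\neg\neg a=1$, that is, $a=0$ or $\neg a=0$. Equivalently, $a\wedge b=0$ implies $a=0$ or $b=0$. This passes to bounded sublattices, so $\mathrm{KC}$ is stable.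

**Definition.** A map $f:X\to Y$ of frames is *stable* if it is order-preserving. A stable map is *cofinal stable* if ${\uparrow}f(x)\subseteq{\downarrow}f[{\uparrow}x]$ for every $x\in X$: whatever lies above $f(x)$ lies below the image of something above $x$. $Y$ is a *(cofinal) stable image* of $X$ if there is a (cofinal) stable map of $X$ onto $Y$.

These are the duals of the two kinds of subalgebras. *Example.* Map the 2-fork onto the chain $0<1$ by $a\mapsto1$ and $r,b\mapsto0$. The map is stable, and pulling up-sets back along it gives the algebra $B$ above. It is not cofinal: $1\ge f(b)$, but $f[{\uparrow}b]=\{0\}$. The map $r\mapsto 0$, $a,b\mapsto1$ is cofinal stable.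

**Definition.** $L$ is *elementary* if $L=\mathrm{Log}(\mathcal K)$ for some class $\mathcal K$ of frames that is definable by a set of first-order sentences in $\{\le\}$.

Three known facts may be used.

**Fact 1.** All stable and all cofinal stable logics have the finite model property, hence are Kripke complete.

**Fact 2.** The class of rooted frames of a stable (cofinal stable) logic is closed under stable (cofinal stable) images.

**Fact 3.** If the class of Heyting algebras validating $L$ is closed under $\{\wedge,\to\}$-subalgebras, or under $\{\wedge,\to,\bot\}$-subalgebras ("subframe" and "cofinal subframe" logics), then $L$ is elementary.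

Fact 3 is not used below; it makes the question natural. The question comes from "Filtration Revisited: Lattices of Stable Non-Classical Logics": *are all stable logics elementary, and are all cofinal stable logics elementary?* The answers are yes and no, respectively.

**Theorem A.** Let $L$ be a stable si logic. Then the class of *all* Kripke frames validating $L$ is definable by a set of first-order $\forall\exists$-sentences in $\{\le\}$ (by finitely many, hence by a single one, if $L$ is finitely axiomatizable over $\mathrm{IPC}$). As $L$ is Kripke complete, $L$ is elementary.

**Theorem B.** For $k\ge2$ let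
$$\chi_k:=\bigwedge_{i=1}^k\Big(\neg p_i\leftrightarrow\bigvee_{j\ne i}p_j\Big)\to\bigvee_{i=1}^k\neg p_i,\qquad L_k:=\mathrm{IPC}+\chi_k .$$
Every $L_k$ is cofinal stable, and $L_2\supsetneq L_3\supsetneq\cdots$. For every $k\ge3$, $L_k$ is not elementary. More generally, for $k\ge3$ there is a countable Heyting algebra $A_k\models\chi_k$ such that no si logic $L$ with $\chi_k\in L\subseteq\mathrm{Log}(A_k)$ is elementary.

Say that $L$ has *top width* $\le k$ if every finite rooted frame of $L$ has at most $k$ maximal points.

**Theorem C.** (i) Every cofinal stable logic of top width $\le2$ is elementary. (ii) There is a non-elementary cofinal stable logic of top width $\le3$.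

## 3. Reducing validity to finite images

This section reduces Theorem A to a question about maps onto one finite poset at a time.

**Lemma 2.** Let $X$ be a poset and $B\subseteq\mathrm{Up}(X)$ finite, containing $\emptyset,X$ and closed under $\cap,\cup$. Put $x\sqsubseteq y$ iff $\forall U\in B\,(x\in U\Rightarrow y\in U)$. Let $Y$ be the quotient poset of this preorder and $q:X\to Y$ the quotient map.

(a) $Y$ is finite, $q$ is a stable surjection, its fibers are Boolean combinations of members of $B$, and $V\mapsto q^{-1}(V)$ is a lattice isomorphism $\mathrm{Up}(Y)\to B$. If $X$ is rooted, so is $Y$.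

(b) If $B$ is closed under $\neg$, then $q$ is cofinal stable.

(c) If $v$ is a valuation on $X$ with $v(\psi)\in B$ for all subformulas $\psi$ of $\varphi$, and $v(\varphi)\ne X$, then $Y\not\models\varphi$.

*Proof.* (a) The class of $x$ is determined by $\{U\in B:x\in U\}$. So $Y$ is finite, and the fiber of $q(x)$ is $\bigcap\{U\in B:x\in U\}\setminus\bigcup\{U\in B:x\notin U\}$. Members of $B$ are up-sets, so $x\le y$ implies $x\sqsubseteq y$; that is, $q$ is stable. If $x_0$ is the root of $X$, then $q(x_0)$ is least in $Y=q[X]$. Next,
$$q^{-1}({\uparrow}q(x))=\{y:x\sqsubseteq y\}=\bigcap\{U\in B:x\in U\}\in B .$$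
Every up-set of the finite poset $Y$ is a finite, possibly empty, union of sets ${\uparrow}q(x)$, so $q^{-1}$ maps $\mathrm{Up}(Y)$ into $B$. Each $U\in B$ is closed upward under $\sqsubseteq$, so $q[U]$ is an up-set and $U=q^{-1}(q[U])$; hence $q^{-1}:\mathrm{Up}(Y)\to B$ is onto. It is injective because $q$ is onto, and it preserves $\cap,\cup,\emptyset$ and the top.

(b) Let $q(y)\ge q(x)$ and $V=q^{-1}({\uparrow}q(y))\in B$. If ${\uparrow}x\cap V=\emptyset$, then $x\in\neg V\in B$, so $y\in\neg V$ because $x\sqsubseteq y$. This contradicts $y\in V$. So some $z\ge x$ has $q(z)\ge q(y)$.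

(c) If $U,V\in B$ and $U\to V$, computed in $\mathrm{Up}(X)$, lies in $B$, then it is the largest $W\in B$ with $W\cap U\subseteq V$, which is the implication of the finite lattice $B$. By induction on subformulas, the valuation in $B\cong\mathrm{Up}(Y)$ that agrees with $v$ on the variables gives every subformula $\psi$ the value $v(\psi)$. So it refutes $\varphi$. $\square$

**Lemma 3.** Let $L$ be stable and $X$ rooted. Then $X\models L$ iff every finite rooted stable image of $X$ validates $L$. Moreover, if $X\not\models\varphi$, then some finite rooted stable image of $X$ with at most $2^{|\mathrm{Sub}(\varphi)|}$ elements refutes $\varphi$, where $\mathrm{Sub}(\varphi)$ is the set of subformulas.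

*Proof.* The direction from left to right is Fact 2. The other direction follows from the last claim. Let $v$ refute $\varphi$ on $X$, and let $B$ be the bounded sublattice of $\mathrm{Up}(X)$ generated by the sets $v(\psi)$, $\psi\in\mathrm{Sub}(\varphi)$. It is finite, and Lemma 2 gives a finite rooted stable image $Y$ refuting $\varphi$. For fixed $x,y$, the family of $U$ with $(x\in U\Rightarrow y\in U)$ contains $\emptyset,X$ and is closed under $\cap,\cup$. So $\sqsubseteq$ is determined by membership in the generators, and $|Y|\le2^{|\mathrm{Sub}(\varphi)|}$. $\square$

So Theorem A follows once we can express, by a first-order sentence, that $X$ has a given finite rooted $F$ as a stable image. For trees this is Proposition 1.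

## 4. One witness per point is not enough

A sensible first attempt for general $F$ is to imitate Proposition 1: ask for witnesses $x_e$ and express, in first-order terms, that $x_e\mapsto e$ extends to an order-preserving map on all of $X$. Here is where this stops. Let
$$K=\{r,a,b,c,d\},\qquad r\text{ least},\quad a,b<c,d,$$
with $a,b$ incomparable and $c,d$ incomparable. Let $X$ consist of a root $x_r$, two points $x_a,x_b$ above it, and above both of these an infinite fence
$$t_0>z_0<t_1>z_1<t_2>\cdots .$$
Let $x_c,x_d$ be two points of the fence. An order-preserving map with $x_e\mapsto e$ sends ${\uparrow}x_a\cap{\uparrow}x_b$ into $\{c,d\}$. Since $c,d$ are incomparable, comparable points of this set have the same image; so $x_c$ and $x_d$ must not be joined by a path of comparabilities inside ${\uparrow}x_a\cap{\uparrow}x_b$. In the fence all points are joined, so the extension never exists. Suppose a first-order formula $\theta(x_r,x_a,x_b,x_c,x_d)$ expressed the existence of the extension. Then $X$ satisfies $\neg\theta(x_r,x_a,x_b,u,w)$ for all $u,w\in{\uparrow}x_a\cap{\uparrow}x_b$. The points $t_0,t_m$ are not joined by a path of at most $m$ steps once $m\ge1$.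 So by compactness the theory of $(X,x_r,x_a,x_b)$ has a model $X'$ with points $u,w\in{\uparrow}x_a\cap{\uparrow}x_b$ joined by no finite path there. In $X'$ every point is still $x_r$, $x_a$, $x_b$ or above both $x_a$ and $x_b$. Send $x_r,x_a,x_b$ to $r,a,b$, the component of $u$ in ${\uparrow}x_a\cap{\uparrow}x_b$ to $c$, and the rest of ${\uparrow}x_a\cap{\uparrow}x_b$ to $d$. This extension exists, but $\neg\theta$ holds at $u,w$: a contradiction.

So connectedness is the obstacle. But we do not need this particular extension; we need *some* map onto $K$. Two observations help.

*Large antichains make maps easy.* The poset $X$ above does map onto $K$: send $t_1\mapsto a$, $t_2\mapsto b$, $t_3\mapsto c$, $t_0\mapsto d$ and everything else to $r$. The four points are maximal and everything else goes to the bottom, so this is order-preserving. The large antichain has made the connectedness of the fence irrelevant.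

*Without large antichains, connectedness is local.* Let a poset have no antichain of more than $w$ elements, and let $x_0,x_1,\dots,x_m$ be a shortest path of comparabilities between two points. Points of a shortest path that are at least two steps apart are incomparable, so $x_0,x_2,x_4,\dots$ is an antichain, whence $\lfloor m/2\rfloor+1\le w$ and $m\le 2w-1$. So "not joined" is equivalent to "not joined by at most $2w-1$ steps", which is first-order.

The proof makes both observations general. Section 5 does the second, Section 6 the first, and Section 7 combines them.

## 5. Maps from posets without large antichains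

Here we consider list constraints. Each $x\in P$ has a list $\Lambda(x)\subseteq F$ of permitted values, and we want an order-preserving $g:P\to F$ with $g(x)\in\Lambda(x)$. We want failure to be visible on a subset of bounded size. Without a bound on antichains this is false. Let $P$ be the finite fence $t_0,z_0,\dots,z_{m-1},t_m$ with $m\ge1$, let $F=\{c,d\}$ be an antichain, $\Lambda(t_0)=\{c\}$, $\Lambda(t_m)=\{d\}$ and all other lists $\{c,d\}$. No $g$ exists, but after removing any one point there is one. At the other extreme, if $P$ is a chain and $F$ is the same antichain, then $g$ must be constant, so failure is caused by an empty list or by two points with lists $\{c\}$ and $\{d\}$.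

**Lemma 4.** For $W,n\ge1$ there is $M=M(W,n)\ge1$ such that the following holds. Let $P$ be a poset without $W$-element antichains, $F$ a poset with $|F|\le n$, and $\Lambda(x)\subseteq F$ for $x\in P$. If every $Z\subseteq P$ with $|Z|\le M$ admits an order-preserving $g:Z\to F$ with $g(x)\in\Lambda(x)$ for all $x\in Z$, then so does $P$.

*Proof.* Let $t=\max(1,W-1)\cdot2^n$ and $M=(tn+1)2^{nt}$. If $P=\emptyset$, there is nothing to prove. Suppose that $P\neq\emptyset$ admits no such $g$; we find $Z$ with $|Z|\le M$ that admits none.

**Step 1: cut $P$ into few chains with constant lists.** By Dilworth's theorem, which holds for infinite posets of finite width, $P$ is a disjoint union of at most $W-1$ chains. We split each chain according to the value of $\Lambda$. This gives $P=\bigsqcup_{i\in T}C_i$ with nonempty chains $C_i$, $|T|\le t$, and $\Lambda=\Lambda_i$ constant on $C_i$. If some $\Lambda_i=\emptyset$, a one-element $Z\subseteq C_i$ works. So let all $\Lambda_i$ be nonempty.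

**Step 2: guess which values are used on each chain.** An order-preserving map sends $C_i$ to a chain of $F$. Let $\varepsilon=(E_i)_{i\in T}$, where each $E_i\subseteq\Lambda_i$ is a nonempty chain of $F$. An *$\varepsilon$-map* on $Z\subseteq P$ is an order-preserving $g:Z\to F$ with $g(Z\cap C_i)\subseteq E_i$ for all $i$. The gain is that lower bounds for values now have unique least solutions: in a finite chain $E_i$, the elements above a given $e'$ have a minimum, if there are any.

**Step 3: for each guess, find a small certificate of failure.** We claim that there is $Z_\varepsilon\subseteq P$ with $|Z_\varepsilon|\le tn+1$ on which there is no $\varepsilon$-map. Define *forced pairs* $(x,e)$, with $x\in C_i$ and $e\in E_i$, inductively. Every $(x,\min E_i)$ is forced. If $(y,e')$ is forced, $y\le x\in C_i$, and some element of $E_i$ is $\ge e'$, then $(x,\min\{e\in E_i:e\ge e'\})$ is forced.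

Suppose first that for all forced $(y,e')$ and all $y\le x\in C_i$, some element of $E_i$ is $\ge e'$. Put $g(x)=\max\{e:(x,e)\text{ forced}\}$, the maximum of a nonempty subset of the finite chain $E_i$. If $y\le x$, then $(y,g(y))$ is forced, so a pair $(x,e)$ with $e\ge g(y)$ is forced, and $g(x)\ge g(y)$. So $g$ is order-preserving with $g(x)\in E_i\subseteq\Lambda(x)$ for $x\in C_i$, but no such $g$ exists on $P$.

Hence some forced pair has no continuation. Unfolding the definition of forced pairs, there are points
$$y_0\le y_1\le\dots\le y_m\le x,\qquad y_s\in C_{i_s},\ x\in C_i,$$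
with $e_0=\min E_{i_0}$, $e_{s+1}=\min\{e\in E_{i_{s+1}}:e\ge e_s\}$, and no element of $E_i$ is $\ge e_m$. Take $m$ minimal. If $(i_s,e_s)=(i_{s'},e_{s'})$ with $s<s'$, delete the entries $s+1,\dots,s'$: the next value depends only on $e_{s'}=e_s$ and on the chain of the next point, and $y_s\le y_{s'+1}$ (or $y_s\le x$ if $s'=m$). So we get a shorter sequence of the same kind, contrary to minimality. Hence the pairs $(i_s,e_s)$ are distinct and $m+1\le tn$. Let $Z_\varepsilon=\{y_0,\dots,y_m,x\}$. Suppose $g$ were an $\varepsilon$-map on $Z_\varepsilon$. Then $g(y_s)\ge e_s$ for all $s$, by induction: $g(y_0)\in E_{i_0}$ gives $g(y_0)\ge e_0$; and $g(y_{s+1})\in E_{i_{s+1}}$ with $g(y_{s+1})\ge g(y_s)\ge e_s$ gives $g(y_{s+1})\ge e_{s+1}$. Then $E_i\ni g(x)\ge g(y_m)\ge e_m$, a contradiction.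

**Step 4: collect the certificates.** Let $Z=\bigcup_\varepsilon Z_\varepsilon$. There are at most $2^{nt}$ sequences $\varepsilon$, so $|Z|\le M$. Suppose $g:Z\to F$ is order-preserving with $g(x)\in\Lambda(x)$. Let $E_i=g(Z\cap C_i)$ if $Z\cap C_i\neq\emptyset$; this is a chain because $C_i$ is. Otherwise let $E_i$ be any singleton in $\Lambda_i$. For this $\varepsilon$, the restriction of $g$ to $Z_\varepsilon$ is an $\varepsilon$-map, a contradiction. $\square$

## 6. Thinning a map along large antichains

Now we generalize the first observation. Let $f:X\to F$ be onto. If the fiber over $e$ contains a large antichain, we can redistribute the values on this antichain so that they cover all of ${\downarrow}e$, send everything above it to $e$, and send whatever is left to the root. Only a part $N$ of $X$ then needs care, and it will have bounded width.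

**Definition.** Let $F$ be a finite poset with least element $r$, and $n\ge|F|$. A *template* consists of a down-set $I\subseteq F$ with maximal elements $e_1,\dots,e_k$ ($k=0$ iff $I=\emptyset$) and surjections $s_j:\{1,\dots,n\}\to{\downarrow}e_j$. A *system* for it in a poset $X$ consists of points $a_{ji}$ ($j\le k$, $i\le n$) and $x_d$ ($d\in F\setminus I$). Put $A_j=\{a_{ji}:i\le n\}$, $A=\bigcup_jA_j$, and
$$N={\uparrow}\{x_d:d\in F\setminus I\}\ \cup\ \bigcup_{j\ne l}({\uparrow}A_j\cap{\uparrow}A_l),\tag{1}$$
which is an up-set. The system is *admissible* if the $a_{ji}$ are pairwise distinct and not in $N$, and $N$ has no $n^2$-element antichain. For $x\notin N$ define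
$$h(x)=\begin{cases}s_j(i)&\text{if }x=a_{ji},\\ e_j&\text{if }x\in{\uparrow}A_j\setminus A,\\ r&\text{otherwise.}\end{cases}\tag{2}$$
Here $j$ is unique in the second case, as $x\notin N$. An order-preserving $g:X\to F$ is *thin* for the system if $g=h$ on $X\setminus N$ and $g(x_d)=d$ for all $d\in F\setminus I$.

A thin map for an admissible system is onto: the values on $A\subseteq X\setminus N$ cover $\bigcup_j{\downarrow}e_j=I$, and the values at the $x_d$ cover $F\setminus I$.

*Example.* Let $F=K$, $n=5$, $I={\downarrow}c=\{r,a,b,c\}$; then $k=1$, $e_1=c$, and $F\setminus I=\{d\}$. In the poset $X$ of Section 4 take $a_{1i}=t_i$ for $1\le i\le5$ and $x_d=t_0$. Then $N=\{t_0\}$, the system is admissible, and $h$ together with $t_0\mapsto d$ is a thin map. It is the map onto $K$ found above, up to the choice of $s_1$.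

**Lemma 5.** Let $F$ be finite with a least element, $n\ge|F|$, and let $f:X\to F$ be order-preserving and onto, $X$ any poset. Then there are a template, an admissible system in $X$, and a thin map $f'$ for it with $f'\le f$ pointwise.

*Proof.* **Step 1: choose the template and the system.** Let $S_e=f^{-1}(e)$, let $E^*$ be the set of $e$ such that $S_e$ contains an $n$-element antichain, and $I={\downarrow}E^*$, with maximal elements $e_1,\dots,e_k$. These lie in $E^*$. Let $A_j\subseteq S_{e_j}$ be an $n$-element antichain, enumerated as $a_{j1},\dots,a_{jn}$. Let $s_j$ be any surjections onto ${\downarrow}e_j$; they exist since $|{\downarrow}e_j|\le n$. Choose $x_d\in S_d$ for $d\in F\setminus I$.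

**Step 2: $A$ is an antichain and the $a_{ji}$ are distinct.** If $a\in A_j$, $b\in A_l$ and $a\le b$, then $e_j\le e_l$, so $j=l$ by maximality, and $a=b$ since $A_j$ is an antichain. Different $A_j$ lie in different fibers.

**Step 3: the system is admissible.** We show $N\subseteq f^{-1}(F\setminus I)$. This is clear for ${\uparrow}x_d$, as $F\setminus I$ is an up-set. If $x\in{\uparrow}A_j\cap{\uparrow}A_l$ with $j\ne l$ and $f(x)\in I$, say $f(x)\le e_i$, then $e_j,e_l\le e_i$, so $j=i=l$, a contradiction. Since $f(A)\subseteq I$, we get $N\cap A=\emptyset$. For $d\notin I$ the fiber $S_d$ has no $n$-element antichain, so antichains in $N$ have at most $(n-1)|F|<n^2$ elements.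

**Step 4: define $f'$ and compare it with $f$.** Let $f'=f$ on $N$ and $f'=h$ on $X\setminus N$. On $X\setminus N$ we have $h\le f$: indeed $h(a_{ji})=s_j(i)\le e_j=f(a_{ji})$; if $x\in{\uparrow}A_j\setminus A$, then $h(x)=e_j\le f(x)$; and $r\le f(x)$ always. So $f'\le f$. Also $f'(x_d)=f(x_d)=d$, as $x_d\in N$.

**Step 5: $f'$ is order-preserving.** Let $x\le y$. If $x\in N$, then $y\in N$ and $f'(x)=f(x)\le f(y)=f'(y)$. If $x\notin N$ and $y\in N$, then $f'(x)=h(x)\le f(x)\le f(y)=f'(y)$. Let $x,y\notin N$. If $h(x)=r$ or $x=y$, there is nothing to show. If $x=a_{ji}<y$, then $y\notin A$ because $A$ is an antichain; so $y\in{\uparrow}A_j\setminus A$ and $h(y)=e_j\ge h(x)$. If $x\in{\uparrow}A_j\setminus A$, then $y\in{\uparrow}A_j$. Here $y\notin A$, for if $y\in A$, then $a\le x\le y$ for some $a\in A_j$ gives $a=y=x\in A$. So $h(y)=e_j=h(x)$. $\square$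

## 7. The sentence $\sigma_F$ and the proof of Theorem A

**Proposition 6.** For every finite rooted $F$ there is an $\exists\forall$-sentence $\sigma_F$ such that for every poset $X$: $X\models\sigma_F$ iff there is an order-preserving surjection $X\to F$.

*Proof.* **Step 1: write the sentence.** Let $n=|F|$ and $M=M(n^2,n)$ as in Lemma 4. For a fixed template, "$x\in N$" and "$x\notin N$ and $h(x)=e$" are quantifier-free in $x$ and the parameters $a_{ji},x_d$, by (1) and (2). Let $\sigma_F$ be the disjunction, over the finitely many templates, of the statement that there are parameters forming an admissible system such that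

1. $h$ is order-preserving on $X\setminus N$;
2. for all $z_1,\dots,z_M\in N$ there is $v:\{1,\dots,M\}\to F$ such that $z_i\le z_j$ implies $v(i)\le v(j)$, and $v(i)\in\Lambda(z_i)$ for all $i$,

where $\Lambda(z)$ is the set of all $e\in F$ such that

* $e=d$ whenever $z=x_d$, $d\in F\setminus I$;
* for all $x\notin N$: if $x\le z$ then $h(x)\le e$, and if $z\le x$ then $e\le h(x)$.

There are finitely many $v$, so "there is $v$" is a finite disjunction of universal formulas. Admissibility and condition 1 are universal. So $\sigma_F$ is equivalent to an $\exists\forall$-sentence.

**Step 2: a surjection makes it true.** Given an order-preserving surjection, Lemma 5 gives an admissible system and a thin $f'$. Condition 1 holds since $h=f'|(X\setminus N)$. Condition 2 holds with $v(i)=f'(z_i)$: the value $f'(z)$ lies in $\Lambda(z)$ because $f'$ is order-preserving, extends $h$, and $f'(x_d)=d$.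

**Step 3: the sentence gives a surjection.** Let parameters with 1 and 2 be given. A subset $Z\subseteq N$ with at most $M$ elements can, if nonempty, be listed with repetitions as $z_1,\dots,z_M$. Then $v$ takes equal values at equal points (apply $z_i\le z_j$ both ways) and so defines an order-preserving map on $Z$ with values in the lists. By Lemma 4 with $P=N$ and $W=n^2$ there is an order-preserving $g:N\to F$ with $g(z)\in\Lambda(z)$ for all $z\in N$. By condition 1 and the definition of $\Lambda$, $h\cup g$ is order-preserving on $X$. Since $g(x_d)\in\Lambda(x_d)$ forces $g(x_d)=d$, the map is thin, hence onto. $\square$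

**Proof of Theorem A.** A frame $X$ validates $L$ iff all ${\uparrow}x$ do. By Lemma 3, ${\uparrow}x\models L$ iff no finite rooted $F\not\models L$ is a stable image of ${\uparrow}x$. So by Proposition 6 the frames of $L$ are exactly the posets satisfying
$$\{\forall x\,\neg\sigma_F^{{\uparrow}x}:\ F\text{ finite rooted},\ F\not\models L\},$$
where $\sigma_F^{{\uparrow}x}$ is $\sigma_F$ with all quantifiers restricted to elements $\ge x$. Each $\neg\sigma_F$ is a $\forall\exists$-sentence, so these are $\forall\exists$-sentences; the poset axioms are universal.

If $L$ is finitely axiomatizable, then $L=\mathrm{IPC}+\varphi$ for one formula $\varphi$. If ${\uparrow}x\not\models L$, then ${\uparrow}x\not\models\varphi$, and by Lemma 3 some rooted stable image $F$ with at most $2^{|\mathrm{Sub}(\varphi)|}$ elements refutes $\varphi$. Conversely, by Fact 2, a frame ${\uparrow}x$ of $L$ has no stable image refuting $\varphi$. So the finitely many, up to isomorphism, rooted $F\not\models\varphi$ with $|F|\le2^{|\mathrm{Sub}(\varphi)|}$ suffice.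

By Fact 1, $L$ is the logic of the class of its frames, which we have just defined by first-order sentences. $\blacksquare$

## 8. Maximal points, and what $\chi_k$ says

Why does the same proof not work for cofinal stable logics? Let $m$ be a maximal point of $X$ and $f:X\to F$ cofinal stable. Then ${\uparrow}f(m)\subseteq{\downarrow}f[{\uparrow}m]={\downarrow}f(m)$, so $f(m)$ is maximal in $F$. Thinning lowers the values on large antichains, and if the antichain consists of maximal points of $X$, this is forbidden. For the fence of Section 4, the map onto $K$ that sends the maximal points $t_1,t_2$ to $a,b$ is not cofinal. So if a fence is given as an obstacle, we cannot go around it, and connectedness becomes visible again. The formulas $\chi_k$ detect it.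

Say that $y$ *sees* $P$ if ${\uparrow}y\cap P\neq\emptyset$, that is, $y\notin\neg P$.

**Lemma 7.** Let $k\ge2$, let $P_1,\dots,P_k$ be up-sets of a poset $X$, interpreting $p_1,\dots,p_k$, and $x\in X$. Then $x$ satisfies the premise of $\chi_k$ and not its conclusion iff

(a) $x$ sees every $P_i$;

(b) the sets $P_i\cap{\uparrow}x$ are pairwise disjoint;

(c) every $y\ge x$ that fails to see some $P_l$ lies in some $P_j$.

*Proof.* Refuting the conclusion is (a). The premise holds at $x$ iff
$$y\in\neg P_i\iff y\in\bigcup_{j\ne i}P_j\qquad\text{for all }y\ge x\text{ and all }i.\tag{3}$$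
Assume (3). If $y\ge x$ lies in $P_i\cap P_j$ with $i\neq j$, then $y\in\neg P_i$ by (3), which contradicts $y\in P_i$; this is (b). And (c) is immediate from (3). Conversely, assume (b), (c) and let $y\ge x$. If $y\in\neg P_i$, then $y\in P_j$ for some $j$ by (c), and $j\ne i$ because $y$ does not see $P_i$. If $y\in P_j$ with $j\ne i$ and $y$ sees $P_i$, say $z\ge y$ and $z\in P_i$, then $z\in P_i\cap P_j$, contradicting (b). So (3) holds. $\square$

In words: above $x$, every point either sees all $k$ sets or lies in one of them, and the sets are disjoint.

*The case $k=2$.* The premise of $\chi_2$ says $p_2\leftrightarrow\neg p_1$ and $p_1\leftrightarrow\neg p_2$. Under it, $\neg p_1\vee\neg p_2$ is equivalent to $\neg p_1\vee\neg\neg p_1$, so $\chi_2\in\mathrm{KC}$. Conversely, substitute $p_1:=\neg\neg p$ and $p_2:=\neg p$ in $\chi_2$: the premise becomes a theorem of $\mathrm{IPC}$ and the conclusion becomes equivalent to $\neg p\vee\neg\neg p$. So $L_2=\mathrm{KC}$, which is stable, hence elementary.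

*The case $k=3$, on a fence.* Let $X$ be a root $\rho$ with a finite fence $t_0>z_0<t_1>\dots<t_n$ and one further maximal point $m_1$ above it, where $m_1$ is above $\rho$ only. Suppose that some point refutes $\chi_3$. By (a) and (b) it lies below three maximal points, so it is $\rho$. Each $z_i$ sees only two maximal points, so it misses one of the disjoint sets $P_l$, and lies in some $P_j$ by (c); then $t_i,t_{i+1}\in P_j$. So all $t_i$ lie in one $P_j$, and only $m_1$ is left for the other two sets. Hence $X\models\chi_3$. If we add a further maximal point $t_\infty$ not connected with the fence, then $\chi_3$ is refuted by $P_1=$ the fence, $P_2=\{t_\infty\}$, $P_3=\{m_1\}$. First-order logic cannot tell infinite connected fences from disconnected ones. To turn this into a proof that no definable class determines $L_k$ (not merely that the class of all its frames is not definable), we use an algebra and a saturated model.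

## 9. Passing from an algebra to its prime filters

**Lemma 8 (after Fine).** Let $L$ be an elementary si logic and $A\models L$ a countable Heyting algebra with a second greatest element $s$ (that is, $s\neq1$ and $a\le s$ for all $a\ne1$). Then the poset $X_A$ of prime filters of $A$, ordered by inclusion, validates $L$.

*Proof.* Let $\mathcal K$ determine $L$, and let $T$ be a set of sentences, including the axioms of partial orders, that defines $\mathcal K$.

**Step 1: describe $A$ by formulas.** Take a variable $p_a$ for each $a\in A$ and let
$$D=\{p_{a\circ b}\leftrightarrow(p_a\circ p_b):a,b\in A,\ \circ\in\{\wedge,\vee,\to\}\}\cup\{p_\bot\leftrightarrow\bot\}.$$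
Let $\Sigma\subseteq D$ be finite. The valuation $p_a\mapsto a$ in $A$ gives $\bigwedge\Sigma\to p_s$ the value $1\to s=s\ne1$. As $A\models L$, this formula is not in $L$. So some model on a frame of $\mathcal K$ has a point satisfying $\Sigma$ but not $p_s$.

**Step 2: find one frame of $\mathcal K$ that satisfies all of $D$ at a point.** In the first-order language $\{\le,c\}\cup\{P_a:a\in A\}$ consider $T$, the sentences "$P_a$ is an up-set", the standard translations at $c$ of all $\delta\in D$, and $\neg P_s(c)$. By Step 1 every finite part has a model, so by compactness the whole set has a model, and we may take it $\aleph_0$-saturated. Its frame $Y$ is in $\mathcal K$, so $Y\models L$, and hence ${\uparrow}c\models L$.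

**Step 3: map ${\uparrow}c$ to prime filters.** All $y\ge c$ satisfy $D$. For $y\ge c$ let $\pi(y)=\{a:P_a(y)\}$. It contains $1=\bot\to\bot$, since $p_\bot\to p_\bot$ holds at $y$. It is closed under $\wedge$. It is closed upward, since $a\le b$ means $a=a\wedge b$. It is prime by the clauses for $\vee$ and proper by the clause for $\bot$. So $\pi(y)\in X_A$. Since the $P_a$ are up-sets, $\pi:{\uparrow}c\to X_A$ is order-preserving.

**Step 4: $\pi$ is a p-morphism.** Let $y\ge c$ and $\pi(y)\subseteq G\in X_A$. Consider the type
$$\{y\le z\}\cup\{P_a(z):a\in G\}\cup\{\neg P_b(z):b\notin G\}$$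
in the variable $z$. Given a finite part, let $a$ be the meet of the finitely many elements of $G$ that occur and $b$ the join of the finitely many non-elements that occur (the empty meet is $1$ and the empty join is $\bot$). Then $a\in G$ and $b\notin G$, because $G$ is a prime filter. So $a\to b\notin G$, and hence $a\to b\notin\pi(y)$. Thus $y$ does not satisfy $p_a\to p_b$, and some $z\ge y$ satisfies $P_a$ and not $P_b$. As $\pi(z)$ is a filter, $z$ satisfies the finite part. By saturation some $z\ge y$ realizes the whole type, that is, $\pi(z)=G$.

**Step 5: $\pi$ is onto.** We have $s\notin\pi(c)$, and every $a\ne1$ is $\le s$; so $\pi(c)=\{1\}$, the least element of $X_A$. By Step 4 with $y=c$, every $G\in X_A$ is a value of $\pi$. So $X_A$ is a p-morphic image of ${\uparrow}c\models L$, and $X_A\models L$. $\square$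

## 10. The algebra of tame up-sets of an infinite fence

By Lemma 8, to show that $L$ is not elementary it suffices to find a countable $A\models L$ with a second greatest element such that $X_A\not\models L$. We take a fence with one limit point, and an algebra whose members cannot separate the limit point from infinitely many points of the fence.

Let $Z_\infty=\{t_i,z_i:i\ge0\}\cup\{t_\infty\}$ with $z_i<t_i,t_{i+1}$ as the only strict relations. We use two kinds of frames.

* $X_k^a$ ($k\ge3$): $Z_\infty$, a root $\rho$ below everything, and further maximal points $m_1,\dots,m_{k-2}$, which are above $\rho$ only.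
* $X^b$ (used only in Section 13): $Z_\infty$, a root $\rho$, and three maximal points $m_1,m_2,m_3$; all of $Z_\infty$ lies below $m_1,m_2$ and not below $m_3$.

Let $X$ be one of these. Call $W\subseteq X$ *tame* if either $t_\infty\in W$ and $W$ is cofinite, or $t_\infty\notin W$ and $W$ is finite. Let $A_X$ be the set of tame up-sets. For example, in $X_3^a$ the up-sets $\{t_0\}$ and $Z_\infty$ are tame, but $\{t_\infty\}$ and $Z_\infty\setminus\{t_\infty\}$ are not.

**Lemma 9.** $A_X$ is a countable Heyting subalgebra of $\mathrm{Up}(X)$ with second greatest element $X\setminus\{\rho\}$, and $x\mapsto G_x:=\{U\in A_X:x\in U\}$ is an isomorphism from $X$ onto the poset of prime filters of $A_X$.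

*Proof.* **Step 1: $A_X$ is a Heyting subalgebra.** Tame sets form a countable Boolean algebra of subsets of $X$. We show that ${\downarrow}W$ is tame if $W$ is. If $t_\infty\in W$, then ${\downarrow}W\supseteq W$ is cofinite and contains $t_\infty$. If $t_\infty\notin W$, then $W$ is finite and ${\downarrow}W$ is a finite union of sets ${\downarrow}x$, $x\ne t_\infty$. Each of these is tame: it is finite without $t_\infty$, except for $x=m_1,m_2$ in $X^b$, where it is cofinite with $t_\infty$. Hence $U\to V=X\setminus{\downarrow}(U\setminus V)$ is tame for $U,V\in A_X$. So $A_X$ contains $\emptyset,X$ and is closed under $\cap,\cup,\to$.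

**Step 2: the second greatest element.** The only up-set that contains $\rho$ is $X$, and $X\setminus\{\rho\}$ is a tame up-set.

**Step 3: some useful members.** For $x\ne\rho,t_\infty$ the set ${\uparrow}x$ is finite and omits $t_\infty$, so ${\uparrow}x\in A_X$. Let
$$V_i={\uparrow}(\{t_\infty\}\cup\{z_j:j\ge i\}).$$
It contains $t_\infty$ and is cofinite, so $V_i\in A_X$. Every $U\in A_X$ with $t_\infty\in U$ is cofinite, so it contains all $z_j$ with $j\ge i$ for some $i$, and then $V_i\subseteq U$. Let $U_i={\uparrow}\big((X\setminus\{\rho\})\setminus V_i\big)$. It is generated by a finite set of points other than $\rho,t_\infty$, so it is finite, omits $t_\infty$, and lies in $A_X$. Moreover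
$$V_i\cup U_i=X\setminus\{\rho\}.\tag{4}$$

**Step 4: every prime filter is some $G_x$.** Each $G_x$ is a prime filter. Let $G$ be any prime filter.

*Case 1: $G$ has a member that omits $t_\infty$.* Such members are finite. Let $U$ be one of least size; $U\ne\emptyset$ as $G$ is proper. Since $t_\infty\notin U$, we have $U\neq X$ and so $\rho\notin U$. Thus $U$ is the finite union of the sets ${\uparrow}x\in A_X$, $x\in U$. By primeness some ${\uparrow}x\in G$ with $x\in U$, and by minimality $U={\uparrow}x$. If $V\in G$, then $V\cap U\in G$ omits $t_\infty$, so $V\supseteq U$ by minimality. Conversely, every $V\in A_X$ with $V\supseteq U$ is in $G$. So $G=\{V\in A_X:V\supseteq{\uparrow}x\}=G_x$.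

*Case 2: all members of $G$ contain $t_\infty$*, that is, $G\subseteq G_{t_\infty}$. If $X\setminus\{\rho\}\notin G$, then $G=\{X\}=G_\rho$, since all $U\ne X$ are contained in $X\setminus\{\rho\}$. If $X\setminus\{\rho\}\in G$, then for every $i$ we apply primeness to (4): $U_i\notin G$ because $t_\infty\notin U_i$, so $V_i\in G$. Every member of $G_{t_\infty}$ contains some $V_i$, so $G_{t_\infty}\subseteq G$ and $G=G_{t_\infty}$.

**Step 5: the order.** Clearly $x\le y$ implies $G_x\subseteq G_y$. Let $x\not\le y$; then $x\ne\rho$. If $x\ne t_\infty$, then ${\uparrow}x\in G_x\setminus G_y$. Let $x=t_\infty$. If $y=t_i$ or $y=z_i$, then $V_{i+1}\in G_x\setminus G_y$. The other $y\not\ge t_\infty$ are $\rho$ and those $m_l$ that are not above $t_\infty$; they are not in $V_0$, so $V_0\in G_x\setminus G_y$. In particular $x\mapsto G_x$ is injective. $\square$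

## 11. Proof of Theorem B

**Step 1: $L_k$ is cofinal stable.** Let $B$ be a p-subalgebra of $A$. Then $\neg_B=\neg_A$ on $B$, and $a\to_Bb\le a\to_Ab$, because $a\wedge(a\to_Bb)\le b$. The premise of $\chi_k$ is a conjunction of implications between $\{\vee,\neg\}$-terms, and the conclusion is a $\{\vee,\neg\}$-term. So for every valuation in $B$, the value of the premise in $B$ is below its value in $A$, and the conclusion has the same value in both. If $B\not\models\chi_k$, then for some valuation in $B$ the premise in $B$ is not below the conclusion; so the premise in $A$ is not below the conclusion, and $A\not\models\chi_k$. Thus the class of all Heyting algebras validating $L_k$ is closed under p-subalgebras, well-connected or not.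

From here until Step 4 let $k\ge3$, $X=X_k^a$ and $A_k=A_X$.

**Step 2: $A_k\models\chi_k$.** Suppose that $P_1,\dots,P_k\in A_k$ refute $\chi_k$. Since $A_k$ is a Heyting subalgebra of $\mathrm{Up}(X)$, there is $x\in X$ satisfying the premise and not the conclusion, so (a), (b), (c) of Lemma 7 hold. Every point of $X$ is below a maximal point, so by (a) each $P_i$ contains a maximal point above $x$, and these are distinct by (b). So $x$ is below at least $k\ge3$ maximal points, whence $x=\rho$ and the $P_i$ are pairwise disjoint. Each $z_i$ is below only the two maximal points $t_i,t_{i+1}$, and each set that $z_i$ sees contains one of them; so $z_i$ fails to see some $P_l$. By (c), $z_i$ lies in some $P_j$, and then $t_i,t_{i+1}\in P_j$. By disjointness all $t_i$ lie in one and the same $P_j$. This $P_j$ is infinite and tame, so $t_\infty\in P_j$. The other $k-1$ sets are nonempty and pairwise disjoint, and each contains a maximal point, which is one of the $k-2$ points $m_1,\dots,m_{k-2}$: a contradiction.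

**Step 3: $X\not\models\chi_k$.** Consider the up-sets $P_1=Z_\infty\setminus\{t_\infty\}$, $P_2=\{t_\infty\}$ and $P_{l+2}=\{m_l\}$ for $1\le l\le k-2$. They are nonempty and pairwise disjoint, $\rho$ sees all of them, and every $y\neq\rho$ lies in one of them. So (a), (b), (c) of Lemma 7 hold at $x=\rho$.

**Step 4: no elementary logic in the interval.** Let $\chi_k\in L\subseteq\mathrm{Log}(A_k)$. Then $A_k\models L$. If $L$ were elementary, then by Lemma 8 the poset of prime filters of $A_k$, which is isomorphic to $X$ by Lemma 9, would validate $L\ni\chi_k$. This contradicts Step 3. By Step 2, $L_k$ itself is such an $L$, so $L_k$ is not elementary for $k\ge3$.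

**Step 5: $L_{k+1}\subsetneq L_k$ for $k\ge2$.** Substitute $p_k\vee p_{k+1}$ for $p_k$ in $\chi_k$. We claim that the premise of $\chi_{k+1}$ implies the resulting premise. For $i<k$ the $i$-th conjuncts are the same up to associativity of $\vee$. The remaining conjunct is $\neg(p_k\vee p_{k+1})\leftrightarrow\bigvee_{j<k}p_j$. Under the premise of $\chi_{k+1}$, the formula $\neg(p_k\vee p_{k+1})$, that is, $\neg p_k\wedge\neg p_{k+1}$, is equivalent to
$$\Big(\bigvee_{j<k}p_j\vee p_{k+1}\Big)\wedge\Big(\bigvee_{j<k}p_j\vee p_k\Big)\quad\text{and so to}\quad\bigvee_{j<k}p_j\vee(p_k\wedge p_{k+1}),$$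
and $p_k\wedge p_{k+1}$ is contradictory, as $p_{k+1}\to\neg p_k$. This proves the claim. The resulting conclusion $\bigvee_{i<k}\neg p_i\vee\neg(p_k\vee p_{k+1})$ implies that of $\chi_{k+1}$. So $\chi_{k+1}\in L_k$.

For strictness, consider a root with $k$ maximal points above it. It refutes $\chi_k$: let $p_i$ hold exactly at the $i$-th maximal point and use Lemma 7 at the root. It validates $\chi_{k+1}$: by (a) and (b) of Lemma 7, a refutation in a finite frame gives a point below at least $k+1$ maximal points. So $\chi_k\notin L_{k+1}$. $\blacksquare$

So $\mathrm{IPC}+\chi_3$ is a cofinal stable logic that is not elementary. The frame $X_3^a$ has infinitely many maximal points; Theorem C asks what happens if their number is bounded.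

## 12. At most two maximal points

We first collect what a cofinal stable map does to maximal points.

**Lemma 10.** Let every point of $X$ lie below a maximal point, let $F$ be finite, and let $f:X\to F$ be cofinal stable and onto. Then $f(\max X)=\max F$. If $f$ is moreover injective on $\max X=\{m_1,\dots,m_l\}$, write $\mu_i=f(m_i)$, $T(x)=\{i:x\le m_i\}$ and $T(e)=\{i:e\le\mu_i\}$. Then
$$T(f(x))=T(x)\quad\text{for all }x\in X.\tag{5}$$

*Proof.* If $m\in\max X$ and $e\ge f(m)$, then $e\in{\downarrow}f[{\uparrow}m]={\downarrow}f(m)$, so $e=f(m)$; thus $f(\max X)\subseteq\max F$. Let $\mu\in\max F$ with $\mu\ge f(x)$. By cofinality there is $z\ge x$ with $f(z)\ge\mu$, so $f(z)=\mu$; a maximal point $m\ge z$ satisfies $m\ge x$ and $f(m)=\mu$. As $f$ is onto, this gives $f(\max X)=\max F$. For (5): if $x\le m_i$, then $f(x)\le\mu_i$. If $f(x)\le\mu_i$, then by what we have shown some $m\in\max X$ has $m\ge x$ and $f(m)=\mu_i$, and $m=m_i$ by injectivity. $\square$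

Now let $L$ be cofinal stable of top width $\le2$. Let $\mathcal X$ be the first-order definable class of rooted posets in which every point is below a maximal point and there are at most two maximal points.

**Lemma 11.** $X\in\mathcal X$ validates $L$ iff all its finite rooted cofinal stable images do.

*Proof.* From left to right this is Fact 2. Conversely, let $v$ refute $\varphi\in L$ on $X$. If $U$ is an up-set, then ${\downarrow}U={\downarrow}(U\cap\max X)$, since every point of $U$ is below a maximal point, which is again in $U$. So $\neg U$ depends only on $U\cap\max X$, and $\neg$ takes at most four values. Hence the bounded sublattice generated by the sets $v(\psi)$, $\psi\in\mathrm{Sub}(\varphi)$, and all the sets $\neg U$, $U\in\mathrm{Up}(X)$, is finite and closed under $\neg$. Lemma 2 gives a finite rooted cofinal stable image of $X$ that refutes $\varphi$. $\square$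

**Lemma 12.** For each finite rooted $F$ there is a first-order sentence $\tau_F$ such that for $X\in\mathcal X$: $X\models\tau_F$ iff $F$ is a cofinal stable image of $X$.

*Proof that Lemmas 11 and 12 give Theorem C(i).* Let $\mathcal K=\{X\in\mathcal X:X\models\neg\tau_F\text{ for all finite rooted }F\not\models L\}$. This class is definable by first-order sentences, and all its members validate $L$ by Lemma 11. It contains all finite rooted frames of $L$: they lie in $\mathcal X$ because $L$ has top width $\le2$, and by Fact 2 their cofinal stable images validate $L$. By the finite model property (Fact 1), $L=\mathrm{Log}(\mathcal K)$. So $L$ is elementary. $\blacksquare$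

The idea for Lemma 12 is this. Points below both maximal points form a lower region, where lowering values as in Lemma 5 does no harm. Points below only one maximal point $m_i$ form an upper region; its image has a greatest element, and there we thin *upward*, that is, in the order dual.

*Proof of Lemma 12.* Let $n=|F|$.

**Step 1: more than two maximal elements in $F$.** By Lemma 10, $f(\max X)=\max F$, so if $|\max F|>2$ there is no cofinal stable surjection, and $\tau_F=\bot$ is correct.

**Step 2: $F$ has a greatest element $1_F$.** This is the case $|\max F|=1$. An order-preserving onto $f:X\to F$ is cofinal stable iff it maps all maximal points to $1_F$: necessity is Lemma 10, and if it holds, then for $e\ge f(x)$ any maximal $m\ge x$ has $f(m)=1_F\ge e$. If $X$ has a greatest element, the condition is automatic, since some point is mapped to $1_F$; so $\sigma_F$ from Proposition 6 works.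

Let $\max X=\{m_1,m_2\}$ with $m_1\neq m_2$. Let $X'=X\setminus\{m_2\}$, with $x\le'y$ iff $x\le y$ or $y=m_1$. This is a partial order with greatest element $m_1$. For transitivity let $x\le'y\le'w$ and $w\ne m_1$; then $y\le w$, so $y\neq m_1$ by maximality of $m_1$, so $x\le y\le w$. For antisymmetry let $x\le'y\le'x$; if $y=m_1$, then $m_1\le x$ or $x=m_1$, so $x=m_1=y$; by symmetry we are done if $x=m_1$, and otherwise $x\le y\le x$. A cofinal stable surjection $f:X\to F$ restricts to a stable surjection $X'\to F$, because $f(m_1)=f(m_2)=1_F$. Conversely, a stable surjection $X'\to F$ maps the greatest element $m_1$ to $1_F$, and extends by $m_2\mapsto1_F$ to a stable surjection on $X$ that maps both maximal points to $1_F$, hence is cofinal stable. So in this case let $\tau_F$ say that $X'\models\sigma_F$. This is expressible in $X$ with the parameters $m_1,m_2$: restrict quantifiers to elements different from $m_2$ and replace $x\le y$ by $x\le y\vee y=m_1$. The two cases are combined by a disjunction.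

**Step 3: two maximal elements; the role of $T$.** Let $\max F=\{\mu_1,\mu_2\}$ with $\mu_1\ne\mu_2$. By Lemma 10, $\max X=\{m_1,m_2\}$ with $m_1\ne m_2$ is necessary, a cofinal stable surjection $f$ is injective on $\max X$, and up to the labelling of the $\mu$'s it preserves $T$. Conversely, let $f$ be order-preserving, onto and $T$-preserving. Then it is cofinal stable. Indeed, for each $i$ some $y$ has $f(y)=\mu_i$, so $T(y)=T(\mu_i)=\{i\}$, $y\le m_i$, and $f(m_i)\ge\mu_i$, that is, $f(m_i)=\mu_i$. If $e\ge f(x)$, choose $i$ with $e\le\mu_i$; then $i\in T(f(x))=T(x)$, so $x\le m_i$ and $f(m_i)=\mu_i\ge e$.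

**Step 4: the regions.** Let $X_{12},X_1,X_2$ and $F_{12},F_1,F_2$ be the sets of points with $T=\{1,2\},\{1\},\{2\}$. Since $x\le y$ implies $T(y)\subseteq T(x)$, and no $T$ is empty, $F_{12}$ is a down-set, with least element the root $r$ of $F$, and $F_i$ is an up-set with greatest element $\mu_i$. Points of $X_1$ are incomparable to points of $X_2$, and no point of $X_i$ is below a point of $X_{12}$.

**Step 5: thin each region.** Let $f$ be order-preserving, onto and $T$-preserving. It restricts to onto maps $X_{12}\to F_{12}$ and $X_i\to F_i$. Apply Lemma 5, with this $n$, to $X_{12}\to F_{12}$ and to the order duals $X_i^{op}\to F_i^{op}$; the least element of $F_i^{op}$ is $\mu_i$. We get admissible systems and thin maps $f'_{12}\le f|X_{12}$ and, in the order of $F$, $f'_i\ge f|X_i$. Their union $f'$ is $T$-preserving and onto. It is order-preserving: within a region this is clear, and for $x\in X_{12}$, $y\in X_i$ with $x\le y$,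
$$f'(x)\le f(x)\le f(y)\le f'(y).$$

**Step 6: write the sentence.** Let $\tau_F$ say: there are distinct maximal points $m_1,m_2$ such that, for some labelling of $\max F$ and some templates for $F_{12},F_1^{op},F_2^{op}$ (with this $n$), there are admissible systems in $X_{12},X_1^{op},X_2^{op}$ such that, with $N_{12},N_1,N_2$ the sets (1) of these systems, $P=N_{12}\cup N_1\cup N_2$, and $h$ the union of the three functions (2), defined on $X\setminus P$,

1. $h$ is order-preserving on $X\setminus P$;
2. with $M=M(3n^2,n)$: for all $z_1,\dots,z_M\in P$ there is $v:\{1,\dots,M\}\to F$ such that $z_i\le z_j$ implies $v(i)\le v(j)$, and $v(i)\in\Lambda(z_i)$ for all $i$,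

where $\Lambda(z)$ is the set of $e\in F$ with $T(e)=T(z)$, with $e=d$ whenever $z$ is the point $x_d$ of the system of its region, and such that for all $x\notin P$, $x\le z$ implies $h(x)\le e$ and $z\le x$ implies $e\le h(x)$. Here "order-preserving" and "$\le$" in conditions 1 and 2 refer to $X$ and $F$, not to the duals. The sets $X_{12},X_1,X_2$ are definable from $m_1,m_2$, and there are finitely many labellings and templates; so this is first-order.

**Step 7: correctness.** If a cofinal stable surjection exists, the map $f'$ of Step 5 shows that $\tau_F$ holds: $h=f'|(X\setminus P)$, and $v(i)=f'(z_i)$. Conversely, let $\tau_F$ hold. An antichain of $3n^2$ elements in $P$ would have at least $n^2$ elements in one of $N_{12},N_1,N_2$, contrary to admissibility. So, exactly as in Step 3 of the proof of Proposition 6, Lemma 4 with $W=3n^2$ yields an order-preserving $g:P\to F$ with $g(z)\in\Lambda(z)$ for all $z\in P$. Then $h\cup g$ is order-preserving. It is $T$-preserving: on $P$ by the definition of $\Lambda$, and on $X\setminus P$ because the values of $h$ on each region lie in the corresponding part of $F$, by the definition of templates. Its restriction to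 each region is thin, hence onto the corresponding part of $F$. So it is an order-preserving, onto, $T$-preserving map, which is a cofinal stable surjection by Step 3. $\square$

With three maximal points there can be a *middle* region, of points with $T=\{1,2\}$, lying above points with $T=\{1,2,3\}$ and below $m_1,m_2$. The corresponding part of $F$ need have neither a least nor a greatest element, so there is no value to which the rest of the region can be sent. The next section uses this.

## 13. Three maximal points

To build a logic with prescribed finite rooted frames, we need formulas that forbid one finite cofinal stable image at a time.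

**Definition.** For finite rooted $Y$ take variables $p_U$, $U\in\mathrm{Up}(Y)$. Let $\Gamma_Y$ consist of $p_{U\cap V}\leftrightarrow p_U\wedge p_V$, $p_{U\cup V}\leftrightarrow p_U\vee p_V$, $p_{\neg U}\leftrightarrow\neg p_U$ and $p_Y\leftrightarrow\top$, for all $U,V\in\mathrm{Up}(Y)$; let $\Delta_Y=\{p_U\to p_V:U\not\subseteq V\}$; and
$$\gamma(Y)=\bigwedge\Gamma_Y\to\bigvee\Delta_Y .$$

For the one-point $Y$ the variables are $p_\emptyset$ and $p_Y$, $\Gamma_Y$ makes them equivalent to $\bot$ and $\top$, and $\Delta_Y=\{p_Y\to p_\emptyset\}$; so every frame refutes $\gamma(Y)$, in accordance with (a) below.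

**Lemma 13.** Let $Y$ be finite and rooted.

(a) A frame $X$ refutes $\gamma(Y)$ iff $Y$ is a cofinal stable image of some ${\uparrow}x$, $x\in X$.

(b) If a well-connected $A$ has a p-subalgebra that is isomorphic, as a bounded lattice, to $\mathrm{Up}(Y)$, then $A\not\models\gamma(Y)$.

*Proof.* (a) Let $f:{\uparrow}x\to Y$ be cofinal stable and onto, and put $v(p_U)=f^{-1}(U)$, an up-set. In ${\uparrow}x$ we have $f^{-1}(\neg U)=\neg f^{-1}(U)$. Indeed, if $f(y)\in\neg U$, then no $z\ge y$ has $f(z)\in U$, as $f(z)\ge f(y)$. If $f(y)\notin\neg U$, there is $e\ge f(y)$ in $U$, and by cofinality some $z\ge y$ has $f(z)\ge e$, so $f(z)\in U$. Hence $x$ satisfies $\Gamma_Y$; the other members are clear. If $U\not\subseteq V$, then by surjectivity some $z\ge x$ has $f(z)\in U\setminus V$, so $x$ refutes $p_U\to p_V$. So $x$ refutes $\gamma(Y)$.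

Conversely, if $X$ refutes $\gamma(Y)$, some $x$ satisfies $\Gamma_Y$ and refutes all members of $\Delta_Y$. For $y\ge x$ the set $\{U:y\models p_U\}$ is a prime filter of $\mathrm{Up}(Y)$; it is proper because $\emptyset=\neg Y$, so that $y\models p_\emptyset\leftrightarrow\neg p_Y$ and $y\models p_Y$. Hence it equals $\{U:f(y)\in U\}$ for a unique $f(y)\in Y$. If $y\le y'$, then $f(y)\in U$ implies $f(y')\in U$ for all $U$; with $U={\uparrow}f(y)$ we get $f(y)\le f(y')$. *$f$ is onto:* let $e\in Y$. Since ${\uparrow}e\not\subseteq Y\setminus{\downarrow}e$, some $z\ge x$ satisfies $p_{{\uparrow}e}$ and not $p_{Y\setminus{\downarrow}e}$; so $f(z)\ge e$ and $f(z)\le e$. *$f$ is cofinal:* let $e\ge f(y)$ and suppose that no $z\ge y$ has $f(z)\ge e$. Then $y\models\neg p_{{\uparrow}e}$, so $y\models p_{\neg{\uparrow}e}$ and $f(y)\in\neg{\uparrow}e$, contradicting $f(y)\le e$.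

(b) Pseudocomplements are determined by the lattice, and $\neg_A$ is the pseudocomplement in the p-subalgebra; so the isomorphism also preserves $\neg$. Evaluate $p_U$ as the element corresponding to $U$. Then the premise of $\gamma(Y)$ has value $1$, and each of the finitely many members of $\Delta_Y$ has value $\ne1$. By well-connectedness their join is $\ne1$. $\square$

**Lemma 14.** Let $\mathcal C$ be a class of finite rooted frames closed under isomorphism, rooted generated subframes ${\uparrow}x$, and cofinal stable images. Then $L=\mathrm{Log}(\mathcal C)$ is cofinal stable, and its finite rooted frames are exactly the members of $\mathcal C$. If $Y\notin\mathcal C$ is finite rooted, then $\gamma(Y)\in L$.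

*Proof.* **Step 1: the last two claims.** Let $Y\notin\mathcal C$ be finite rooted. If some $X\in\mathcal C$ refuted $\gamma(Y)$, then by Lemma 13(a) $Y$ would be a cofinal stable image of some ${\uparrow}x\in\mathcal C$, so $Y\in\mathcal C$. Hence $\gamma(Y)\in L$. By Lemma 13(a) with the identity map, $Y\not\models\gamma(Y)$, so $Y\not\models L$. Members of $\mathcal C$ validate $L$ by definition.

**Step 2: shrink a refuting subalgebra to a finite one.** Let $A\models L$ be well-connected, $B$ a well-connected p-subalgebra of $A$, and suppose $B\not\models\varphi$ for some $\varphi\in L$. Let $S\subseteq B$ be the finite set of values of subformulas of $\varphi$ under a refuting valuation in $B$. The regular elements of $B$ (those with $\neg\neg a=a$) form a Boolean algebra with meet $\wedge$, join $\neg\neg(a\vee b)$ and complement $\neg$. Let $D$ be its subalgebra generated by $\{\neg\neg s:s\in S\}$; it is finite. Let $B_0$ be the bounded sublattice of $B$ generated by $S\cup D$; it is finite. Every $a\in B_0$ has $\neg\neg a\in D$: this holds for generators and for $0,1$, and it is preserved because $\neg\neg(a\wedge b)=\neg\neg a\wedge\neg\neg b$ and $\neg\neg(a\vee b)=\neg\neg(\neg\neg a\vee\neg\neg b)$.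 Hence $\neg a=\neg\neg\neg a$ is the complement of $\neg\neg a$ in $D$, so $\neg a\in D\subseteq B_0$. So $B_0$ is a finite p-subalgebra of $A$. It is well-connected, as a sublattice of $B$ with the same $1$.

**Step 3: conclude.** $B_0$ refutes $\varphi$ as in Lemma 2(c): if $a,b\in S$ and $a\to_Bb\in S$, then $a\to_Bb$ is the largest $w\in B_0$ with $w\wedge a\le b$, so the subformulas of $\varphi$ have the same values in $B_0$ as in $B$. Thus $B_0\cong\mathrm{Up}(Y)$ with $Y$ finite, nonempty and $Y\not\models\varphi$. Since $Y$ is the union of the sets ${\uparrow}y$, $y$ minimal, well-connectedness gives $Y={\uparrow}y$ for some $y$; so $Y$ is rooted. As $\varphi\in L=\mathrm{Log}(\mathcal C)$, we have $Y\notin\mathcal C$, so $\gamma(Y)\in L$ by Step 1. But $A\not\models\gamma(Y)$ by Lemma 13(b), a contradiction. $\square$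

**The logic $L'$.** For a nonempty poset $Q$ let $G(Q)$ consist of a root $\rho$, the poset $Q$, and three maximal points $m_1,m_2,m_3$, with all of $Q$ below $m_1,m_2$ and not below $m_3$. Then $X^b=G(Z_\infty)$. For $n\ge1$ let
$$X_n=G(\{t_0,\dots,t_n,z_0,\dots,z_{n-1}\})\subseteq X^b .$$
Let $\mathcal C$ be the closure of $\{X_n:n\ge1\}$ under isomorphism, rooted generated subframes and cofinal stable images, and $L'=\mathrm{Log}(\mathcal C)$. By Lemma 14, $L'$ is cofinal stable. Call a poset connected if its comparability graph is.

**Lemma 15.** Every member of $\mathcal C$ has at most two maximal points or is isomorphic to $G(Q)$ with $Q$ finite, nonempty and connected.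

*Proof.* This holds for $X_n$, since a finite fence is connected. We show that the property is preserved. Neither operation increases the number of maximal points: for ${\uparrow}x$ this is clear, and for cofinal stable images of finite frames it is Lemma 10. So frames with at most two maximal points cause no problem. A proper rooted generated subframe of $G(Q)$ is some ${\uparrow}x$ with $x\in Q$ or $x=m_i$, and it has at most two maximal points. Finally, let $f:G(Q)\to Y$ be cofinal stable and onto with $|\max Y|=3$. Then $f$ restricts to a bijection $\max G(Q)\to\max Y$, and by (5) it preserves $T$. In $G(Q)$ the root has $T=\{1,2,3\}$, the points of $Q$ have $T=\{1,2\}$, and $m_i$ has $T=\{i\}$. So $Y$ is the disjoint union of $\{f(\rho)\}$, $f(Q)$ and $\max Y$; $f(\rho)$ is least; and the elements of $f(Q)$ are below exactly $f(m_1)$ and $f(m_2)$ among the maximal points. Also $f(Q)$ is connected, because $f$ maps comparable points to comparable points. Thus $Y\cong G(f(Q))$. $\square$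

**Proof of Theorem C(ii).** **Step 1: top width, and a forbidden frame.** By Lemmas 14 and 15 the finite rooted frames of $L'$ have at most three maximal points, so $L'$ has top width $\le3$. Let $F_0=G(\{c,d\})$ with $c,d$ incomparable. It has three maximal points, and its set of points below exactly two maximal points is $\{c,d\}$, which is disconnected; in $G(Q)$ this set is $Q$. So $F_0\notin\mathcal C$, and $\gamma(F_0)\in L'$ by Lemma 14.

**Step 2: $A_{X^b}\models L'$.** Let $X=X^b$, and suppose that a valuation $v$ in $A_X$ refutes $\varphi\in L'$. Every point of $X$ is below one of the three maximal points, so $\neg U$ depends only on $U\cap\max X$, and $\neg$ takes at most eight values. Hence the bounded sublattice $B_0$ generated by the sets $v(\psi)$, $\psi\in\mathrm{Sub}(\varphi)$, and $\{\neg U:U\in A_X\}$ is finite; it is contained in $A_X$ and closed under $\neg$. As $A_X$ is a Heyting subalgebra of $\mathrm{Up}(X)$, Lemma 2 applies and gives a cofinal stable surjection $q:X\to Y$ with $Y$ finite and rooted, $Y\not\models\varphi$, and tame fibers.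

The fiber of $q(t_\infty)$ contains $t_\infty$ and is tame, so it is cofinite. So for large $n$ it contains $t_n$ and all of $X\setminus X_n$. Then all points of $X\setminus X_n$ have the same image as $t_n\in X_n$, so $q[X_n]=Y$. The restriction $q|X_n$ is cofinal stable: if $x\in X_n$ and $e\ge q(x)$, there is $y\ge x$ in $X$ with $q(y)\ge e$, and going up we may take $y\in\max X\subseteq X_n$. So $Y$ is a cofinal stable image of $X_n$, whence $Y\in\mathcal C$ and $Y\models\varphi$, a contradiction.

**Step 3: $X^b\not\models L'$.** Define $f:X^b\to F_0$ by $\rho\mapsto\rho$, $t_i,z_i\mapsto c$ for all $i\ge0$, $t_\infty\mapsto d$, $m_i\mapsto m_i$. It is onto and order-preserving, since $t_\infty$ is comparable only to $\rho,m_1,m_2$ and itself, and it preserves $T$. It is cofinal: if $e\ge f(x)$, choose $i$ with $e\le m_i$; then $f(x)\le m_i$, so $x\le m_i$, and $f(m_i)=m_i\ge e$. By Lemma 13(a), $X^b={\uparrow}\rho$ refutes $\gamma(F_0)\in L'$.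

**Step 4: conclude.** By Lemma 9, $A_{X^b}$ is countable with a second greatest element, and its poset of prime filters is isomorphic to $X^b$. By Step 2 it validates $L'$. If $L'$ were elementary, then $X^b\models L'$ by Lemma 8, contradicting Step 3. $\blacksquare$
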